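# Finitely observable invariants of irrational rotations: why $\theta$ and $k\theta$ cannot be told apart

Throughout, $\mathbb T=\mathbb R/\mathbb Z$ with Lebesgue measure $\lambda$; $e(x)=e^{2\pi i x}$, $e_k(x)=e(kx)$, and $\hat g(k)=\int g\,\overline{e_k}\,d\lambda$. For irrational $\theta$, $R_\theta$ is the rotation $x\mapsto x+\theta$ of $\mathbb T$. Angles are irrational real numbers, taken mod 1 when they act on $\mathbb T$. We write $\|u\|$ for the distance from $u$ to $\mathbb Z$.

## 1. Almost equivariant sections of $x\mapsto kx$

Fix an irrational $\theta$, an integer $k\ge 2$, and put $\beta=k\theta$. The map $x\mapsto kx$ sends $R_\theta$ onto $R_\beta$, because $k(x+\theta)=kx+\beta$. It is $k$-to-one: the fiber over $y$ is a coset of $\{0,\frac1k,\dots,\frac{k-1}k\}$. We want to go back, by a measurable map $s:\mathbb T\to\mathbb T$ with $k\,s(y)=y$ that carries $R_\beta$-orbits to $R_\theta$-orbits.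

Exactly, this is impossible. If $s(y+\beta)=s(y)+\theta$ for almost every $y$, then $h=e\circ s$ has modulus one and satisfies $h(y+\beta)=e(\theta)h(y)$, so $e(\theta)$ is an eigenvalue of $R_\beta$. The eigenvalues of $R_\beta$ are the numbers $e(l\beta)$, $l\in\mathbb Z$, so $\theta-lk\theta\in\mathbb Z$ for some $l$. Since $k\ge2$ we have $1-lk\ne0$, and this contradicts the irrationality of $\theta$.

If we accept an error on a set of small measure $t$, it becomes possible, and easy.

**Construction.** Let $t\in(0,1)$ and $B=[0,t)\subset\mathbb T$. For $y\in\mathbb T$ let $r(y)\ge0$ be the least integer with $y-r(y)\beta\in B$; it exists because backward orbits of $R_\beta$ are dense. For $z\in B$ with representative $z\in[0,t)$ let $\iota(z)=z/k$. Put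
$$s(y)=\iota\big(y-r(y)\beta\big)+r(y)\theta,\qquad s_i(y)=s(y)+\tfrac ik\quad(0\le i<k).$$

In words: on the base $B$ choose the obvious $k$-th part; then carry the choice forward, moving by $\theta$ upstairs each time we move by $\beta$ downstairs, until the orbit returns to $B$, where we start afresh. Equivariance can fail only at the moment of return.

**Lemma 1.** The maps $s_i$ are Borel and have the following properties.

1. $k\,s_i(y)=y$, and $\{s_0(y),\dots,s_{k-1}(y)\}=\{x:kx=y\}$.
2. If $y+\beta\notin B$, then $s_i(y+\beta)=s_i(y)+\theta$.
3. For bounded measurable $g$ on $\mathbb T$,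
$$\frac1k\sum_{i=0}^{k-1}\int g(s_i(y))\,dy=\int g\,d\lambda. \tag{1}$$
4. Let $E'\subset\mathbb T$ be Borel, $Q_i=s_i^{-1}(E')$ and $n\ge1$. There is a set $Z_n$ with $\lambda(Z_n)\le nt$, the same for all $i$ and $E'$, such that for $y\notin Z_n$
$$1_{Q_i}(y+l\beta)=1_{E'}(s_i(y)+l\theta)\qquad(0\le l\le n).$$

*Proof.* Each set $\{r=m\}$ is Borel, and on it $s$ is a composition of translations with $\iota$; so $s$ is Borel.

For (1.), $k\,s(y)=(y-r(y)\beta)+r(y)k\theta=y$, adding $i/k$ does not change this, and the $k$ points $s_i(y)$ are distinct, so they fill the fiber.

For (2.), let $y+\beta\notin B$. Then $r(y+\beta)\ge1$, and $(y+\beta)-r\beta=y-(r-1)\beta$, so the least admissible $r$ is $r(y+\beta)=r(y)+1$. Both points have the same base point $y-r(y)\beta$, hence $s(y+\beta)=s(y)+\theta$. Adding $i/k$ preserves this.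

For (3.), by (1.) the left side of (1) is
$$\int\frac1k\sum_{x:\,kx=y}g(x)\,dy=\int_0^1\frac1k\sum_{i=0}^{k-1}g\Big(\frac{y+i}k\Big)dy=\sum_{i=0}^{k-1}\int_{i/k}^{(i+1)/k}g(x)\,dx=\int g\,d\lambda.$$

For (4.), let $Z_n=\bigcup_{l=0}^{n-1}(B-(l+1)\beta)$, so $\lambda(Z_n)\le nt$. If $y\notin Z_n$, then $y+(l+1)\beta\notin B$ for $0\le l<n$, and (2.) applied $n$ times gives $s_i(y+l\beta)=s_i(y)+l\theta$ for $0\le l\le n$. Apply $1_{E'}$. $\square$

By (1), $s_i^{-1}$ of a null set is null, so $Q_i$ depends only on $E'$ modulo null sets.

What is this for? Think of an observer who watches the orbit of a random point, recording at each time only whether the point lies in a given set. By part 4, what is recorded in $n$ steps of $R_\theta$ with the set $E'$ can be imitated in the smaller system $R_\beta$ with the sets $Q_i$: averaged over $i$, the distributions of the records agree up to $nt$, and $t$ is ours to choose after $n$. We shall use this to prove that no procedure based on longer and longer records can separate the angle $\theta$ from the angle $k\theta$.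

## 2. Finitely observable invariants, and the theorems

**Definition (process).** Fix a countable set $A$. A *(finite-valued) process* is a stationary ergodic process $X=(X_n)_{n\in\mathbb Z}$ with values in a finite subset of $A$; the subset may vary with the process. The *system generated by* $X$ is the shift on its path space with the law of $X$.

**Definition (finitely observable).** Let $\mathcal C$ be a class of processes and $J:\mathcal C\to M$ a function into a metric space. $J$ is *finitely observable* if there is one sequence of functions $f_n:A^n\to M$ $(n\ge1)$, not depending on the process or its alphabet, with $f_n(X_1,\dots,X_n)\to J(X)$ almost surely for every $X\in\mathcal C$.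

**Definition (invariant).** $J$ is an *invariant* if $J(X)=J(Y)$ whenever the systems generated by $X$ and $Y$ are isomorphic. It is *complete* if $J(X)=J(Y)$ holds if and only if these systems are isomorphic.

For example, $J(X)=P(X_0=1)$, with $1$ a symbol of $A$, is finitely observable: take $f_n$ to be the frequency of $1$ and use the ergodic theorem. It is not an invariant; Section 3 shows this inside the processes of one rotation.

The *class of irrational rotations* consists of the processes whose generated system is isomorphic to $R_\theta$ for some irrational $\theta$. Gutman and Hochman proved that every finitely observable invariant $J$ on this class assigns the same value to processes arising from rotations by angles in some Borel set $\Theta\subseteq[0,1)\setminus\mathbb Q$ of full Lebesgue measure; in particular there is no complete one. Here a process arises from the rotation by $\theta$ if it is obtained by applying a finite-valued measurable function to the orbit of $R_\theta$ from a Lebesgue-random point, and generates a system isomorphic to $R_\theta$. The problem, posed in the paper "On universal algorithms for classifying and predicting stationary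 processes", is this: must $J$ be constant on the whole class? The answer is yes.

Recall the spectrum of $R_\theta$. With $Ug(x)=g(x+\theta)$ we have $Ue_k=e(k\theta)e_k$; the numbers $e(k\theta)$ are distinct and $(e_k)$ is an orthonormal basis of $L^2(\mathbb T)$, so the eigenspaces are the lines $\mathbb Ce_k$. Put
$$\Lambda_\theta=\{k\theta+m:\ k\in\mathbb Z\setminus\{0\},\ m\in\mathbb Z\}.$$
The eigenvalues of $R_\theta$ are $e(u)$, $u\in\Lambda_\theta\cup\mathbb Z$. The set $\Lambda_\theta$ consists of irrationals and is dense in $\mathbb R$, since $\mathbb Z\theta+\mathbb Z$ is dense and we removed only $\mathbb Z$. Moreover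
$$R_\theta\cong R_{\theta'}\iff\theta'\in\pm\theta+\mathbb Z. \tag{2}$$
Indeed, if the systems are isomorphic their eigenvalue groups agree, so $\theta'=k\theta+m$ and $\theta=k'\theta'+m'$; substituting, $(1-kk')\theta\in\mathbb Z$, so $kk'=1$ and $k=\pm1$. Conversely, integers do not change the rotation and $x\mapsto-x$ conjugates $R_\theta$ to $R_{-\theta}$.

For a set $S$ of irrationals let $\mathcal C_S$ be the class of processes whose system is isomorphic to $R_\theta$ for some $\theta\in S$. An invariant $J$ on $\mathcal C_S$ is a function of the angle, and we write $J(X)=j(\theta)$. For example, on the full class $j(\theta)=\|\theta\|$ is a complete invariant, by (2). The question asks in particular whether it is finitely observable.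

**Definition (saturated; meager in itself).** $S$ is *saturated* if $\Lambda_\theta\subset S$ for every $\theta\in S$. $S$ is *meager in itself* if it is a countable union of sets that are nowhere dense in the relative topology of $S$.

For example, $\Lambda_{\sqrt2}$ is saturated. It is countable and dense in $\mathbb R$, so none of its points is isolated in it, its points are nowhere dense in it, and it is meager in itself. The set $\mathbb R\setminus\mathbb Q$ is saturated; being a $G_\delta$ in $\mathbb R$ it is Polish, so by the Baire category theorem it is not meager in itself.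

**Theorem 1.** Every finitely observable invariant on the class of irrational rotations is constant. More generally, let $S\ne\emptyset$ be saturated and not meager in itself. If $J$ is an invariant on $\mathcal C_S$, and functions $f_n:A^n\to M$ satisfy $f_n(X_1,\dots,X_n)\to J(X)$ in probability for all two-valued $X\in\mathcal C_S$, then $J$ is constant.

**Theorem 2.** Let $S\ne\emptyset$ be saturated. A function $J$ on $\mathcal C_S$ is a finitely observable invariant if and only if $J(X)=j(\theta)$ for some $j:S\to M$ with

- (i) $j(k\theta+m)=j(\theta)$ for $\theta\in S$, $k\in\mathbb Z\setminus\{0\}$, $m\in\mathbb Z$;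
- (ii) $j(S)$ is separable, and $j^{-1}(U)$ is a relative $F_\sigma$ in $S$ for every open $U\subset M$.

The same holds with convergence in probability instead of almost surely.

**Theorem 3.**

- (a) For countable $S$, the finitely observable invariants on $\mathcal C_S$ are exactly those with $j(\theta)=j(\theta')$ whenever $\theta,\theta'\in S$ and $\theta'\in\Lambda_\theta$.
- (b) There is a saturated $S$ of full Lebesgue measure such that $\mathcal C_S$ has a non-constant finitely observable invariant. So "not meager in itself" cannot be replaced by "full measure" in Theorem 1.
- (c) There is a Cantor set $K\subset(0,1/2)\setminus\mathbb Q$ such that $J(X)=\theta$ is a complete finitely observable invariant on $\mathcal C_K$.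

## 3. Processes from sets, and two classes with two angles

Fix two distinct symbols of $A$, called $0,1$. For measurable $E\subset\mathbb T$ let $(R_\theta,E)$ be the process $X_j=1_E(x+j\theta)$, with $x$ uniform on $\mathbb T$. Its system is always a factor of $R_\theta$, but may be smaller than $R_\theta$: if $E_0'=\{x:2x\in E_0\}$, then $(R_\theta,E_0')$ has the same law as $(R_{2\theta},E_0)$. We need a simple condition that gives all of $R_\theta$.

Let $\mathcal P$ be the space of measurable subsets of $\mathbb T$ mod null sets with the metric $\lambda(E\triangle E')$. It is complete: it is the set of indicators in $L^1$, and an $L^1$-limit of indicators is an almost everywhere limit along a subsequence, hence an indicator. Let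
$$G=\{E\in\mathcal P:\ \widehat{1_E}(1)\ne0\}.$$

**Lemma 2.** $G$ is open and dense in $\mathcal P$. For $E\in G$ and every irrational $\theta$, the system of $(R_\theta,E)$ is isomorphic to $R_\theta$.

*Proof.* **Step 1: openness and density.** This step provides room for perturbation. The map $E\mapsto\widehat{1_E}(1)$ is $1$-Lipschitz, so $G$ is open. For density, suppose $\widehat{1_E}(1)=0$ and let $I$ be an interval with $0<|I|<1/2$, as short as we like. One of $I\setminus E$, $I\cap E$ has positive measure; call it $I'$, and add it to $E$ in the first case, remove it in the second. The coefficient changes from $0$ to $\pm\int_{I'}\overline{e_1}$. This is nonzero, because $\overline{e_1}(I)$ is an arc of angle less than $\pi$ and so lies in an open half plane. The set has moved by at most $|I|$.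

**Step 2: one coefficient generates everything.** This step identifies the system. Let $\mathcal A$ be the $\sigma$-algebra generated by the sets $E+j\theta$, $j\in\mathbb Z$, and null sets, and let $H=L^2(\mathcal A)$. It is closed and invariant under $U$ and $U^{-1}$, so the orthogonal projection $P$ to $H$ commutes with $U$. Hence $Pe_k$ lies in the eigenspace $\mathbb Ce_k$, so $Pe_k=ce_k$ with $c\in\{0,1\}$: each $e_k$ lies in $H$ or is orthogonal to $H$. Since $1_E\in H$ and $\langle1_E,e_1\rangle=\widehat{1_E}(1)\ne0$, we get $e_1\in H$, so $e_1$ is $\mathcal A$-measurable. Then all its powers and their conjugates are, so all $e_k\in H$ and $H=L^2(\mathbb T)$. Thus the equivariant coding map $x\mapsto(1_E(x+j\theta))_{j\in\mathbb Z}$ generates the full $\sigma$-algebra mod null sets. The spaces are standard, so it is an isomorphism onto the process system. $\square$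

For $E=[0,c)$ with $0<c<1$ we have $\widehat{1_E}(1)=\frac{1-e(-c)}{2\pi i}\ne0$. So for every $c$ the process $(R_\theta,[0,c))$ generates $R_\theta$, while the frequency of the symbol $1$ is $c$: frequencies are not invariants. For $c=1/2$ the coefficient is $\frac1{\pi i}$.

*The class $S=\{\sqrt2,\sqrt3\}$.* Neither angle is in the $\Lambda$ of the other: $\sqrt3=k\sqrt2+m$ gives $3=2k^2+m^2+2km\sqrt2$, so $km=0$, and then $3=2k^2$ or $3=m^2$, impossible; $\sqrt2=k\sqrt3+m$ is excluded in the same way. For $X=(R_\theta,[0,1/2))$ consider
$$\frac1n\Big|\sum_{j=1}^nX_j\,e(-j\sqrt2)\Big|.$$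
If $\theta=\sqrt2$, then $e(-j\theta)=e(x)\,\overline{e_1}(x+j\theta)$, so by the ergodic theorem this tends to $|\widehat{1_E}(1)|=\frac1\pi$. If $\theta=\sqrt3$, it tends to $0$ almost surely, because $e(\sqrt2)$ is not an eigenvalue (Section 8 has the full argument). With indicators of all finite words in place of $X_j$ the same device treats all processes of the class: compare the evidence for $\sqrt2$ with the evidence for $\sqrt3$. So on this class a non-constant finitely observable invariant exists, and the question is really about which angles are present together.

*The class $S=\{\sqrt2,2\sqrt2\}$.* Now the evidence is one-sided. Every eigenvalue of $R_{2\sqrt2}$ is one of $R_{\sqrt2}$; only an eigenvalue such as $e(\sqrt2)$ can separate them, and its absence must be decided by seeing "zero". There is no threshold for that. For $0<\eta<\frac14$ let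
$$E_0=[0,\tfrac12),\qquad E_0'=\{x:2x\in E_0\}=[0,\tfrac14)\cup[\tfrac12,\tfrac34),\qquad E'=E_0'\cup[\tfrac14,\tfrac14+\eta). \tag{3}$$
The set $E_0'$ is invariant under $x\mapsto x+\frac12$, which changes the sign of $e_1$; so $\widehat{1_{E_0'}}(1)=0$, while $\widehat{1_{E'}}(1)=\int_{1/4}^{1/4+\eta}\overline{e_1}\ne0$. Thus $(R_{\sqrt2},E')$ generates $R_{\sqrt2}$. Let $w$ be a word of length $\ell$, and let $G_w$, respectively $G_w'$, be the indicator of the set of $x$ for which $w$ is read from time $0$ with the set $E'$, respectively $E_0'$. They differ on a set of measure at most $\ell\eta$, and $G_w'$ is again invariant under $x\mapsto x+\frac12$, so $|\widehat{G_w}(1)|\le\ell\eta$. The evidence for the eigenvalue $e(\sqrt2)$ in words of a given length can be as weak as we please. We shall prove that on this class every finitely observable invariant is constant.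

## 4. Averages at time $n$ as functions of the set and the angle

To use topology we replace the random values of $f_n$ by numbers. Given $f_n:A^n\to M$ and a continuous $\varphi:M\to[0,1]$, put
$$F_n(\theta,E)=\int\varphi\big(f_n(1_E(x+\theta),\dots,1_E(x+n\theta))\big)\,dx.$$
The word inside is called the $n$-name of $x$ under $(R_\theta,E)$. Three facts are all we need.

First, two $n$-names under $E$ and $E'$ differ only if $x+j\theta\in E\triangle E'$ for some $1\le j\le n$, so
$$|F_n(\theta,E)-F_n(\theta,E')|\le n\,\lambda(E\triangle E'). \tag{4}$$

Second, $F_n(\cdot,E)$ is continuous in the angle: the $n$-names for $\theta$ and $\theta'$ differ on a set of measure at most $\sum_{j\le n}\lambda((E-j\theta)\triangle(E-j\theta'))$, which tends to $0$ as $\theta'\to\theta$ because translation is continuous in $L^1$.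

Third, if $J$ is an invariant with value $j(\theta)$ on the processes of $R_\theta$, and $f_n\to J$ in probability on the two-valued ones, then
$$F_n(\theta,E)\to\varphi(j(\theta))\qquad\text{for every }E\in G. \tag{5}$$
For by Lemma 2 the process $(R_\theta,E)$ is one of them; so $\varphi(f_n)\to\varphi(j(\theta))$ in probability, and the expectations converge by bounded convergence.

## 5. Perturbing a symmetric set, and where the two limits clash

Let $\beta=k\theta$ with $k\ge2$, write $a=j(\theta)$ and $b=j(\beta)$, and suppose $a\ne b$. Choose $\varphi(x)=\min(1,d(x,a))$ and $\delta=\varphi(b)>0$. So for $E\in G$ we have $F_n(\theta,E)\to0$ and $F_n(\beta,E)\to\delta$.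

Example (3) suggests a contradiction. Take $E_0\in G$ and $E_0'=\{x:kx\in E_0\}$. Since $1_{E_0'}(x+l\theta)=1_{E_0}(kx+l\beta)$ and $x\mapsto kx$ preserves $\lambda$, we have $F_n(\theta,E_0')=F_n(\beta,E_0)$, which tends to $\delta$. Perturb $E_0'$ to a set $E'\in G$; then $F_n(\theta,E')\to0$. But $E'$ is close to $E_0'$, so by (4) the two sequences should be close.

They are close only for $n$ small compared with $1/\lambda(E'\triangle E_0')$. If we fix $n$ first and then $E'$, (4) compares the two numbers, but nothing is known about $F_n(\theta,E')$ at that early time. If we fix $E'$ first and wait until $F_n(\theta,E')$ is small, the bound $n\lambda(E'\triangle E_0')$ may exceed $1$. Nor does category help on the $\theta$ side: sets invariant under $x\mapsto x+\frac1k$ have $\widehat{1_E}(1)=0$ (the coefficient equals a nontrivial $k$-th root of unity times itself), so they lie in the closed nowhere dense set $\mathcal P\setminus G$. A sequence of continuous functions may well converge to $0$ on $G$ and to $\delta$ at such exceptional points.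

So we argue on the $\beta$ side, where $E_0$ is a good set and all its neighbors are too. Baire's theorem gives a whole ball around some $E_0$, of radius $\varepsilon$ not depending on $n$, on which $F_n(\beta,\cdot)\ge\delta/2$ for all $n\ge N$. To contradict this we need a set $Q$ within $\varepsilon$ of $E_0$ such that $(R_\beta,Q)$ behaves up to one late time $n$ like $(R_\theta,E')$. Lemma 1 produces it. In example (3), with $k=2$, the sets $Q_0,Q_1$ are $E_0$ together with complementary parts of $[\frac12,\frac12+2\eta)$: each $y$ in this interval has exactly one half in $[\frac14,\frac14+\eta)$, and it is either $s_0(y)$ or $s_1(y)$.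

## 6. The equality $j(\theta)=j(k\theta)$

**Lemma 3.** Let $\theta$ be irrational, $k\ge1$, $\beta=k\theta$. Suppose $J$ is an invariant defined on the processes of $R_\theta$ and $R_\beta$, and $f_n\to J$ in probability for the two-valued ones. Then $j(\theta)=j(\beta)$.

*Proof.* For $k=1$ there is nothing to prove. Let $k\ge2$ and suppose $a=j(\theta)\ne b=j(\beta)$. Let $\varphi(x)=\min(1,d(x,a))$ and $\delta=\varphi(b)>0$.

**Step 1: a uniform lower bound on a ball.** This step removes the dependence of the waiting time on the set. By (5), $F_n(\beta,E)\to\delta$ for $E\in G$. So $G=\bigcup_N\mathcal E_N$, where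
$$\mathcal E_N=\{E\in G:\ F_n(\beta,E)\ge\delta/2\ \text{ for all }n\ge N\}.$$
By (4), $\mathcal E_N$ is closed in $G$. As an open subset of a complete metric space, $G$ is a Baire space; it is nonempty. So some $\mathcal E_N$ has interior in $G$, and since $G$ is open there are $E_0\in G$ and $\varepsilon>0$ such that the ball $B(E_0,\varepsilon)$ of $\mathcal P$ lies in $\mathcal E_N$.

**Step 2: choosing the set, the time and the error.** The purpose is to fix the constants in the right order. Let $E_0'=\{x:kx\in E_0\}$. By density of $G$ choose $E'\in G$ with $\lambda(E'\triangle E_0')<\varepsilon/4$. By (5), $F_n(\theta,E')\to\varphi(a)=0$, so we may fix $n\ge N$ with $F_n(\theta,E')<\delta/16$. Only now fix $t\in(0,1)$ with $nt<\delta/16$. Take the maps $s_i$ of Section 1 for this $t$, and let $Q_i=s_i^{-1}(E')$. (Fix Borel representatives of $E_0$ and $E'$.)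

**Step 3: the copies are close to $E_0$ on average.** By Lemma 1(1.), $y\in E_0$ iff $k\,s_i(y)\in E_0$ iff $s_i(y)\in E_0'$. So $Q_i\triangle E_0=s_i^{-1}(E'\triangle E_0')$, and (1) gives
$$\frac1k\sum_i\lambda(Q_i\triangle E_0)=\lambda(E'\triangle E_0')<\frac\varepsilon4.$$

**Step 4: the copies show the $n$-names of $R_\theta$.** This step bounds $F_n(\beta,Q_i)$ from above. By Lemma 1(4.), outside a set of measure at most $nt$ the $n$-name of $y$ under $(R_\beta,Q_i)$ is the $n$-name of $s_i(y)$ under $(R_\theta,E')$. Let $g(x)=\varphi\big(f_n(1_{E'}(x+\theta),\dots,1_{E'}(x+n\theta))\big)$. As $\varphi\le1$, $F_n(\beta,Q_i)\le\int g(s_i(y))\,dy+nt$. Averaging over $i$ with (1),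
$$\frac1k\sum_iF_n(\beta,Q_i)\le F_n(\theta,E')+nt<\frac\delta{16}+\frac\delta{16}=\frac\delta8.$$

**Step 5: one copy does both.** This step finds the contradiction. By Markov's inequality, fewer than a quarter of the indices $i$ satisfy $\lambda(Q_i\triangle E_0)\ge\varepsilon$, and fewer than a quarter satisfy $F_n(\beta,Q_i)\ge\delta/2$. So some $i$ satisfies neither. For this $i$ we have $Q_i\in B(E_0,\varepsilon)\subset\mathcal E_N$ and $n\ge N$, so $F_n(\beta,Q_i)\ge\delta/2$; but also $F_n(\beta,Q_i)<\delta/2$. Contradiction. $\square$

Now let $J$ be an invariant on $\mathcal C_S$ with $f_n\to J$ in probability on two-valued processes, for any $S$. If $\theta,\theta'\in S$ and $\theta'=k\theta+m$ with $k\ne0$, then $R_{\theta'}\cong R_{|k|\theta}$ by (2). So the processes of $R_{|k|\theta}$ belong to $\mathcal C_S$, with $J$-value $j(\theta')$, and Lemma 3 gives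
$$j(\theta')=j(\theta)\qquad\text{whenever }\theta,\theta'\in S,\ \theta'\in\Lambda_\theta. \tag{6}$$

## 7. Category in the angle: proof of Theorem 1

Equation (6) leaves $j$ free on uncountably many classes. The link between them is regularity in $\theta$.

**Lemma 4.** Let $S$ be any set of irrationals. If $J$ is an invariant on $\mathcal C_S$ and $f_n\to J$ in probability on two-valued processes in $\mathcal C_S$, then (ii) of Theorem 2 holds.

*Proof.* Let $E=[0,1/2)$; then $E\in G$, as computed in Section 3.

**Step 1: separability.** This step is needed to cover $j(S)$ by countably many small balls. For $\theta\in S$ apply the hypothesis to $(R_\theta,E)$: along a subsequence $f_n\to j(\theta)$ almost surely, so $j(\theta)$ lies in the closure of the countable set $\bigcup_nf_n(A^n)$. This closure is a separable metric space, and so is its subspace $j(S)$.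

**Step 2: preimages of open sets.** Here one fixed set $E$ serves all angles. For $U=M$ the claim is trivial. For open $U\subsetneq M$ let $\varphi(x)=\min(1,d(x,M\setminus U))$, which is continuous and positive exactly on $U$. By (5), $F_n(\theta,E)\to\varphi(j(\theta))$ for all $\theta\in S$. The limit is positive iff for some $m,N$ all terms with $n\ge N$ are at least $1/m$. So
$$j^{-1}(U)=\bigcup_{m,N}\{\theta\in S:\ F_n(\theta,E)\ge1/m\ \text{ for all }n\ge N\}.$$
Since $F_n(\cdot,E)$ is continuous, each set on the right is relatively closed in $S$. $\square$

How should (6) and Lemma 4 be combined? On the full class, measure is the first thing to try: $j$ is $1$-periodic, its sets $j^{-1}(U)$ are Borel and invariant under $\theta\mapsto2\theta$, and the doubling map of $\mathbb T$ is ergodic for $\lambda$. So each $j^{-1}(U)$ has measure $0$ or $1$ in $\mathbb T$. For each $r$ one of countably many balls of radius $2^{-r}$ covering $j(S)$ has preimage of measure $1$; intersecting over $r$ gives a set of full measure on which $j$ is constant. This is the conclusion of the quoted theorem, and the argument stops there: it says nothing about a null set of exceptional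 angles. Theorem 3(b) will show that on a class of full measure there may really be exceptions. What measure does not use is that $\Lambda_\theta$ is dense for every $\theta$. Density meets open sets, and open sets come from category.

*Proof of Theorem 1.* The class of irrational rotations is $\mathcal C_S$ with $S=\mathbb R\setminus\mathbb Q$, which is saturated and not meager in itself, and almost sure convergence implies convergence in probability. So we prove the general statement. Let $\varepsilon>0$.

**Step 1: an open set where $j$ is almost constant.** By Lemma 4, $j(S)$ is covered by countably many open balls $U_q$ of radius $\varepsilon$, and each $j^{-1}(U_q)$ is a countable union of relatively closed subsets of $S$. Together, $S$ is a countable union of relatively closed sets, each contained in some $j^{-1}(U_q)$. A relatively closed set without interior in $S$ is nowhere dense in $S$; since $S$ is not meager in itself, one of these sets has nonempty interior in $S$. So there are an open $W\subset\mathbb R$ and an index $q$ with $\emptyset\ne W\cap S\subset j^{-1}(U_q)$.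

**Step 2: every angle visits that open set.** This step transports the bound to all of $S$. Let $\theta\in S$. As $\Lambda_\theta$ is dense in $\mathbb R$ and contained in $S$, there is $\theta'\in\Lambda_\theta\cap W\subset W\cap S$. By (6), $j(\theta)=j(\theta')\in U_q$.

Hence $j(S)\subset U_q$ has diameter at most $2\varepsilon$. As $\varepsilon$ was arbitrary, $j$ is constant. $\square$

## 8. Detecting an eigenvalue in a compact set

For Theorems 2 and 3 we must construct estimators. The model is the class $\{\sqrt2,\sqrt3\}$: compare the evidence for several hypotheses. A hypothesis now has the form "$\Lambda_\theta$ meets the compact set $K_q$", and comes with a guess $p_q$ for the value of $j$.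

**Proposition 5.** Let $S\ne\emptyset$ be a set of irrationals and $j:S\to M$. Suppose that for each $r\ge1$ there is a countable family of pairs $(K_q,p_q)=(K_q^r,p_q^r)$, $q=1,2,\dots$, with $K_q\subset\mathbb R\setminus\mathbb Z$ compact and $p_q\in M$, such that for all $\theta\in S$:

- (a) $K_q\cap\Lambda_\theta\ne\emptyset$ for some $q$;
- (b) if $K_q\cap\Lambda_\theta\ne\emptyset$, then $d(p_q,j(\theta))\le2^{-r}$.

Then $J(X):=j(\theta)$ is a well-defined finitely observable (almost surely) invariant on $\mathcal C_S$.

For instance, for $S=\{\sqrt2,\sqrt3\}$ and $j=\mathrm{id}$ one may take for every $r$ the two pairs $(\{\sqrt2\},\sqrt2)$, $(\{\sqrt3\},\sqrt3)$.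

*Proof.*

**Step 1: well-definedness.** We must see that $j$ depends only on the isomorphism class. If $\theta,\theta'\in S$ and $R_\theta\cong R_{\theta'}$, then $\Lambda_\theta=\Lambda_{\theta'}$ by (2). By (a) and (b) some $p_q^r$ is within $2^{-r}$ of both $j(\theta)$ and $j(\theta')$, for every $r$; so $j(\theta)=j(\theta')$.

**Step 2: the amount of evidence.** We define a statistic measuring how much the data resonate with frequencies in $K$. Enumerate the nonempty finite words over $A$ as $w^1,w^2,\dots$. For $x=(x_1,\dots,x_n)$ and $t\in\mathbb R$ let
$$S_n(t,w)=\frac1n\Big|\sum_{j=1}^{n-|w|+1}1[x_j\cdots x_{j+|w|-1}=w]\,e(-jt)\Big|,\qquad M_n(t)=\sum_i2^{-i}S_n(t,w^i),$$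
with $S_n(t,w)=0$ if $n<|w|$. For nonempty compact $K$ let $\sigma_n(K)=\sup_{t\in K}M_n(t)\in[0,1]$, and $\sigma_n(\emptyset)=0$. These depend on the data only.

**Claim.** Let $X\in\mathcal C_S$ have angle $\theta$ and let $K\subset\mathbb R\setminus\mathbb Z$ be compact. Almost surely: if $K\cap\Lambda_\theta=\emptyset$ then $\sigma_n(K)\to0$; if $K\cap\Lambda_\theta\ne\emptyset$ then $\liminf_n\sigma_n(K)>0$.

Through the isomorphism with $R_\theta$ write $1[X_j\cdots X_{j+|w|-1}=w]=G_w(x+j\theta)$ with $G_w\in L^\infty(\mathbb T)$.

**Step 3: no resonance, first half of the claim.** We show uniform decay on $K$ by trigonometric approximation. Let $K$ be nonempty with $K\cap\Lambda_\theta=\emptyset$. Fix $w$ and $\eta>0$, and a trigonometric polynomial $P=\sum_{|k|\le L}c_ke_k$ with $\|G_w-P\|_1<\eta$. The supremum over $t$ of the sum with $G_w-P$ is at most the sum of absolute values, so by the ergodic theorem, almost surely,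
$$\limsup_n\sup_t\Big|\frac1n\sum_{j\le n-|w|+1}(G_w-P)(x+j\theta)e(-jt)\Big|\le\|G_w-P\|_1<\eta.$$
For the polynomial we sum geometric series. For $u\notin\mathbb Z$ and any $N$, $\big|\sum_{j=1}^Ne(ju)\big|\le\frac2{|1-e(u)|}=\frac1{|\sin\pi u|}\le\frac1{2\|u\|}$. Hence for $t\in K$
$$\Big|\frac1n\sum_{j\le n-|w|+1}P(x+j\theta)e(-jt)\Big|\le\frac1n\sum_{|k|\le L}\frac{|c_k|}{2\|k\theta-t\|}.$$
The compact set $K$ is disjoint from $\Lambda_\theta\cup\mathbb Z$. So each of the finitely many continuous functions $t\mapsto\|k\theta-t\|$, $|k|\le L$, is positive on $K$ (for $k=0$ because $K\cap\mathbb Z=\emptyset$), hence bounded below, and the right side tends to $0$ uniformly on $K$. Letting $\eta\to0$ along a sequence, $\sup_{t\in K}S_n(t,w)\to0$ almost surely, for every $w$. Finally $\sigma_n(K)\le\sum_i2^{-i}\sup_{t\in K}S_n(t,w^i)\to0$ by dominated convergence for series.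

**Step 4: resonance, second half of the claim.** We show that some word sees the eigenvalue. Let $t=k\theta+m\in K$ with $k\ne0$. Then $e(-jt)=e(kx)\,e(-k(x+j\theta))$, so by the ergodic theorem $S_n(t,w)\to|\widehat{G_w}(k)|$ almost surely, for every $w$. If $\widehat{G_w}(k)=0$ for every $w$, then $e_k$ is orthogonal to all translates $G_w(\cdot+j\theta)$, $j\in\mathbb Z$, since translation multiplies the coefficient by $e(kj\theta)$. These are the indicators of the events $X_j\cdots X_{j+|w|-1}=w$, and the indicator of every cylinder is a sum of such indicators. They span a dense subspace of $L^2(\mathbb T)$, because the isomorphism carries the full process $\sigma$-algebra to the full $\sigma$-algebra of $\mathbb T$. So $e_k=0$, which is absurd. Hence $\widehat{G_{w^i}}(k)\ne0$ for some $i$, and $\liminf_n\sigma_n(K)\ge\liminf_nM_n(t)\ge2^{-i}|\widehat{G_{w^i}}(k)|>0$. This proves the claim.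

**Step 5: an estimator of precision $2^{-r}$.** We choose the hypothesis with most evidence, with weights that leave finitely many competitors. Let $q_n$ be the least $q$ maximizing $2^{-q}\sigma_n(K_q^r)$; the maximum is attained since $2^{-q}\sigma_n(K_q^r)\le2^{-q}$. Put $f_n^{(r)}=p_{q_n}^r$. Let $X$ have angle $\theta\in S$. Almost surely the claim holds for all of the countably many $K_q^r$. By (a), some $q_0$ has $\liminf_n2^{-q_0}\sigma_n(K_{q_0})=c>0$, so eventually $2^{-q_0}\sigma_n(K_{q_0})>c/2$. From then on no $q$ with $2^{-q}<c/2$ is a maximizer. Each of the finitely many other $q$ with $K_q\cap\Lambda_\theta=\emptyset$ has $\sigma_n(K_q)\to0$, so eventually is not a maximizer. Hence eventually $K_{q_n}\cap\Lambda_\theta\ne\emptyset$, and by (b) $d(f_n^{(r)},j(\theta))\le2^{-r}$.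

**Step 6: combining the precisions.** We do not know when level $r$ has become reliable, so we let the levels check one another. Let $m_n\le n$ be the largest $m$ with $d(f_n^{(r)},f_n^{(r')})\le2^{-r}+2^{-r'}$ for all $r,r'\le m$ (the value $m=1$ always qualifies), and $f_n=f_n^{(m_n)}$. Almost surely, for given $m$ and all large $n\ge m$ we have $d(f_n^{(r)},j(\theta))\le2^{-r}$ for all $r\le m$. Then $m$ qualifies by the triangle inequality, so $m_n\ge m$, and
$$d(f_n,j(\theta))\le d(f_n^{(m_n)},f_n^{(m)})+d(f_n^{(m)},j(\theta))\le2^{-m_n}+2^{-m}+2^{-m}\le3\cdot2^{-m}.$$
So $f_n\to j(\theta)$ almost surely. $\square$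

## 9. Saturated classes: proof of Theorem 2

**Step 1: necessity.** We check (i) and (ii) assuming only convergence in probability. An invariant is a function $j$ of the angle. As $S$ is saturated, $k\theta+m\in S$ for $\theta\in S$ and $k\ne0$, so (i) is (6); and (ii) is Lemma 4.

**Step 2: sufficiency.** We produce the families of Proposition 5, which yields almost sure convergence. Let $j$ satisfy (i) and (ii), and fix $r$. Let $\{p_l\}$ be a countable dense subset of $j(S)$ and $U_l$ the open $2^{-r}$-ball about $p_l$. By (ii), $j^{-1}(U_l)=S\cap F_l$ with $F_l\subset\mathbb R$ an $F_\sigma$. Since $\mathbb R\setminus\mathbb Z$ is open, it is an $F_\sigma$, so $F_l\setminus\mathbb Z$ is an $F_\sigma$ in $\mathbb R$, hence a countable union of compact sets $K_{l,i}$. Use the pairs $(K_{l,i},p_l)$.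

For (a): the balls $U_l$ cover $j(S)$, so $\theta\in S$ lies in some $F_l\setminus\mathbb Z$, hence in some $K_{l,i}$; and $\theta\in\Lambda_\theta$. For (b): if $u\in K_{l,i}\cap\Lambda_\theta$, then $u\in S$ by saturation, so $u\in S\cap F_l=j^{-1}(U_l)$, and $j(\theta)=j(u)\in U_l$ by (i). Proposition 5 applies.

Since necessity used convergence in probability and sufficiency gives it almost surely, both versions of the theorem are proved. $\square$

## 10. Countable, full-measure and Cantor classes: proof of Theorem 3

**Part (a).** Necessity is (6). For sufficiency take, for every $r$, the countable family $(\{\eta\},j(\eta))$, $\eta\in S$, in Proposition 5 (if $S=\emptyset$ there is nothing to prove). Condition (a) there holds because $\theta\in\Lambda_\theta$; condition (b) because $\eta\in\Lambda_\theta$ gives $j(\eta)=j(\theta)$. $\square$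

So on $\{\sqrt2,\sqrt3\}$ every function of the angle is a finitely observable invariant, while on $\{\sqrt2,2\sqrt2\}$ only the constants are.

**Part (b).** We separate a countable saturated set from a saturated set of full measure. Fix an irrational $\theta_0$ and let
$$D=\{q\theta_0+\rho:\ q\in\mathbb Q\setminus\{0\},\ \rho\in\mathbb Q\},$$
a countable set. By inner regularity, the full-measure set $\mathbb R\setminus(\mathbb Q\cup D)$ contains an $F_\sigma$ set $F$ of full measure. Let
$$S_1=\{qx+\rho:\ x\in F,\ q\in\mathbb Q\setminus\{0\},\ \rho\in\mathbb Q\}.$$
It is a countable union of affine images of $F$, so it is an $F_\sigma$; it contains $F$, so it has full measure. It consists of irrationals. It is saturated, because $k(qx+\rho)+m=(kq)x+(k\rho+m)$; by the same computation $D$ is saturated. It is disjoint from $D$: if $qx+\rho=q'\theta_0+\rho'$ with $x\in F$, then $x=\frac{q'}q\theta_0+\frac{\rho'-\rho}q\in D$, contrary to the choice of $F$.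

Put $S=S_1\cup D$, $j=1$ on $D$ and $j=0$ on $S_1$. Since $D$ and $S_1$ are saturated, $S$ is saturated and (i) holds. The preimages under $j$ are $\emptyset$, $D$, $S_1$, $S$, all of them $F_\sigma$, and $j(S)$ has two points; so (ii) holds. By Theorem 2, $j$ defines a finitely observable invariant on $\mathcal C_S$, and it is not constant. $\square$

As a check against Theorem 1, this $S$ must be meager in itself, and we can see it directly. It is a countable union of closed subsets $C$ of $\mathbb R$ consisting of irrationals. If $W$ is open and $\emptyset\ne W\cap S\subset C$, then $W\subset\overline{W\cap S}\subset C$ because $S$ is dense, which is absurd since $W$ contains rationals. So each $C$ is nowhere dense in $S$.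

**Part (c).** We look for a class in which no two angles are related. The set $\{t\in\mathbb Q\}$ and the relations $\{(t,t'):t'=kt+m\}$ with $k\ne0$, $m\in\mathbb Z$, on $[\frac1{10},\frac25]$ are meager. By Mycielski's theorem (J. Mycielski, *Independent sets in topological algebras*, Fund. Math. 55 (1964); Kechris, *Classical Descriptive Set Theory*, Thm. 19.1) there is a Cantor set
$$K\subset[\tfrac1{10},\tfrac25]\setminus\mathbb Q\quad\text{with}\quad t'\notin\Lambda_t\ \text{ for distinct }t,t'\in K. \tag{7}$$

Here is the construction in this special case. Enumerate the rationals as $\rho_1,\rho_2,\dots$ and the lines as $L_i=\{(t,t'):t'=k_it+m_i\}$; each $L_i$ is closed with empty interior in the plane. Let $I_\emptyset=[\frac1{10},\frac25]$. Given nondegenerate closed intervals $I_u$ for words $u\in\{0,1\}^{n-1}$, choose in each two disjoint nondegenerate closed subintervals $I_{u0},I_{u1}$ of length at most $2^{-n}$. Shrink them to avoid $\rho_1,\dots,\rho_n$. Then go through the finitely many triples $(u,v,i)$ with $u\ne v$ in $\{0,1\}^n$ and $i\le n$, and each time shrink $I_u$ and $I_v$ to smaller nondegenerate closed intervals with $(I_u\times I_v)\cap L_i=\emptyset$;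 this is possible because the complement of $L_i$ is open and meets the interior of $I_u\times I_v$. Shrinking preserves what was achieved before. Then $K=\bigcap_n\bigcup_{u\in\{0,1\}^n}I_u$ is a Cantor set of irrationals. Distinct $t,t'\in K$ lie in intervals with different words at all large levels $n$, so $(t,t')\notin L_i$ for every $i$, which is (7).

Now apply Proposition 5 with $S=K$, $M=\mathbb R$ and $j=\mathrm{id}$. For each $r$ cover $K$ by finitely many nonempty compact pieces $K_q\subset K$ of diameter at most $2^{-r}$, and pick $p_q\in K_q$; note $K\cap\mathbb Z=\emptyset$. For $\theta\in K$ we have $K\cap\Lambda_\theta=\{\theta\}$ by (7). So some piece meets $\Lambda_\theta$, namely any piece containing $\theta$; and a piece that meets $\Lambda_\theta$ contains $\theta$, so its $p_q$ is within $2^{-r}$ of $\theta$. Hence $J(X)=\theta$ is a well-defined finitely observable invariant on $\mathcal C_K$. It is complete: $K\subset(0,1/2)$, and by (2) distinct angles in $(0,1/2)$ give non-isomorphic rotations. $\square$
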